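\title{A geodesically complete, diffeomorphism-invariant Riemannian metric on the space of Riemannian metrics}

\begin{abstract}
For every compact manifold $M$ without boundary we construct a smooth Riemannian metric on the space $\mathrm{Met}(M)$ of smooth Riemannian metrics on $M$ that is invariant under the diffeomorphism group of $M$ and geodesically complete. It is a Sobolev metric of high order, multiplied by a weight $1+\Phi(g)$, where $\Phi(g)$ is the integral of the square of a pointwise Sobolev constant of $g$. A heat kernel argument that needs no curvature bounds shows that $\Phi(g)$ dominates the constant in the embedding of Sobolev tensor fields into bounded ones. It follows that curves of finite length converge in the Hilbert manifold of Sobolev metrics, and invariance then shows that geodesics with smooth initial data stay smooth.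
\end{abstract}

\section{The question and the result}\label{sec:intro}

\subsection{Setting}
Throughout, $M$ is a nonempty compact smooth manifold without boundary, of dimension $n\ge1$; it need not be connected or orientable, and volumes are Riemannian densities. The set $\mathrm{Met}(M)$ of smooth Riemannian metrics on $M$ is an open convex subset of the Fr\'echet space $C^\infty(S^2T^*M)$ of smooth symmetric $(0,2)$-tensor fields, so $T_g\mathrm{Met}(M)=C^\infty(S^2T^*M)$ for every $g$. The group $\mathrm{Diff}(M)$ acts by pullback, $g\mapsto\varphi^*g$.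

A map between open subsets of Fr\'echet spaces is called smooth if all its iterated directional derivatives exist and are jointly continuous. By the chain rule such a map sends smooth curves to smooth curves, so it is also smooth in the convenient sense. A \emph{Riemannian metric} $G$ on $\mathrm{Met}(M)$ is a family of inner products $G_g$ on $C^\infty(S^2T^*M)$ such that $(g,h,k)\mapsto G_g(h,k)$ is smooth. It is \emph{invariant} if
\begin{equation}\label{eq:inv}
G_{\varphi^*g}(\varphi^*h,\varphi^*k)=G_g(h,k)\qquad\text{for all }\varphi\in\mathrm{Diff}(M).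
\end{equation}
Invariance says that $G$ depends only on the geometry of $(M,g)$ and on no auxiliary choice. The inner products $G_g$ need not induce the topology of the tangent space, and this makes the existence of geodesics a question. On an open subset of a vector space, the Levi-Civita connection has the form $\nabla_\xi\eta=D\eta[\xi]+\Gamma(\xi,\eta)$, where the Christoffel map $\Gamma$ must satisfy
\begin{equation}\label{eq:christoffel}
2G_g(\Gamma_g(h,k),l)=DG(g)[h](k,l)+DG(g)[k](h,l)-DG(g)[l](h,k)\qquad\text{for all }l .
\end{equation}
This determines $\Gamma_g(h,k)$ uniquely, but the right side, as a functional of $l$, need not be of the form $G_g(\,\cdot\,,l)$. We say that the Levi-Civita connection of $G$ \emph{exists} if there is a smooth map $(g,h,k)\mapsto\Gamma_g(h,k)\in C^\infty(S^2T^*M)$ satisfying \eqref{eq:christoffel}. The geodesic equation is then $\ddot g+\Gamma_g(\dot g,\dot g)=0$, and $G$ is \emph{geodesically complete} if for all $g_0\in\mathrm{Met}(M)$ and $h_0\in C^\infty(S^2T^*M)$ there is a geodesic $g\colon\mathbb R\to\mathrm{Met}(M)$ with $g(0)=g_0$ and $\dot g(0)=h_0$.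 The following is posed as an open question in \cite{cabin}.

\medskip
\noindent\textbf{Question.} \emph{Does $\mathrm{Met}(M)$ carry a smooth, $\mathrm{Diff}(M)$-invariant, geodesically complete Riemannian metric?}
\medskip

The answer could depend on $M$. We show that it is yes for every $M$.

\subsection{Why invariance and completeness pull apart}\label{sec:tension}
The simplest invariant metric is the Ebin or $L^2$ metric $\int_M\operatorname{tr}(g^{-1}hg^{-1}k)\,d\mathrm{vol}_g$. On the circle, with $g=u\,d\theta^2$ and $h=\dot u\,d\theta^2$, it equals $\int u^{-3/2}\dot u^2\,d\theta=\int\dot w^2\,d\theta$ for $w=4u^{1/4}$. In the coordinate $w$, which ranges over the positive functions, the metric is constant and its geodesics are the lines $w_0+tw_1$. If $w_1(x)\ne0$, the line vanishes at $x$ at time $-w_0(x)/w_1(x)$, so no nonconstant geodesic is defined on all of $\mathbb R$. If we replace $d\mathrm{vol}_g$ by the fixed density $d\theta$, the metric becomes $\int\dot w^2\,d\theta$ for $w=\log u$, which ranges over all smooth functions. This metric is geodesically complete, but it is not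 invariant. The invariant density $d\mathrm{vol}_g$ shrinks where $g$ collapses, and so it makes collapse cheap.

Derivatives alone do not help. Let $\nabla=\nabla^g$ be the Levi-Civita connection of $g$, and consider the invariant Sobolev metric
\begin{equation}\label{eq:G0}
G^0_g(h,k)=\sum_{j=0}^s\int_M\langle\nabla^jh,\nabla^jk\rangle_g\,d\mathrm{vol}_g .
\end{equation}
Along the ray $g=rg_0$, $r\in(0,1]$, the velocity $h=g_0$ is parallel, $|h|_g^2=n/r^2$, and $d\mathrm{vol}_g=r^{n/2}d\mathrm{vol}_{g_0}$. The length of the ray is $\sqrt{n\operatorname{Vol}(g_0)}\int_0^1r^{n/4-1}\,dr<\infty$ for every $s$, and the ray ends at the zero tensor.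

The natural remedy is to multiply $G^0$ by a function that blows up along every degeneration, and one expects a positive answer if such a function can be found that is both invariant and smooth. A continuous function of the total volume is not enough: if $M$ has two components and only one is shrunk as above, the volume stays in a compact subset of $(0,\infty)$ and the curve keeps finite length. To see what the weight must do, note that along any curve $g(t)$ with velocity $h$ and for any tangent vector $v\neq0$ of $M$,
\begin{equation}\label{eq:log}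
|\partial_t\log g(v,v)|=\frac{|h(v,v)|}{g(v,v)}\le|h|_g .
\end{equation}
If $\sup_M|h|_g\le C\,G_g(h,h)^{1/2}$ with $C$ \emph{independent of $g$}, then a curve of finite length cannot degenerate. For $s>n/2$ the Sobolev embedding gives this bound for $G^0$ with a constant that depends on $g$. So the weight should dominate the Sobolev constant of $g$. That constant is invariant, but it is a supremum over $M$, and a supremum is not a smooth operation. We integrate instead, and prove that the integral controls the supremum.

\subsection{The metric}
Fix integers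
\begin{equation}\label{eq:param}
q\ge1\ \text{ with }2q>n/2,\qquad m=2q,\qquad N=m+1,\qquad s\ge4N,\qquad J=s-2N\ \ (\ge2N).
\end{equation}
Let $\Delta=\Delta_g=-\operatorname{div}\operatorname{grad}\ge0$ be the Laplacian on functions and $P_g=1+\Delta_g$. Let $H^r$ denote Sobolev sections of order $r$ (Section~\ref{sec:smooth}). Define
\begin{equation}\label{eq:Theta}
\Theta_g(x)=\sup\{u(x)^2:\ u\in H^{2q}(M),\ \|P_g^qu\|_{L^2(g)}\le1\},\qquad \Phi(g)=\int_M\Theta_g^2\,d\mathrm{vol}_g ,
\end{equation}
and
\begin{equation}\label{eq:G}
G_g(h,k)=(1+\Phi(g))\,G^0_g(h,k)=(1+\Phi(g))\sum_{j=0}^s\int_M\langle\nabla^jh,\nabla^jk\rangle_g\,d\mathrm{vol}_g .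
\end{equation}
Thus $\Theta_g(x)$ is the best constant in the inequality $u(x)^2\le\Theta_g(x)\|P_g^qu\|^2_{L^2(g)}$: a Sobolev constant at the point $x$. Testing with the constant function $u=\operatorname{Vol}(g)^{-1/2}$ gives $\Theta_g\ge1/\operatorname{Vol}(g)$ and so $\Phi(g)\ge1/\operatorname{Vol}(g)$. On the ray $rg_0$ the $G$-speed is therefore at least $\sqrt n/r$, and the ray has infinite length.

\begin{theorem}\label{thm:A}
$G$ is a smooth $\mathrm{Diff}(M)$-invariant Riemannian metric on $\mathrm{Met}(M)$. Its Levi-Civita connection exists, and it is geodesically complete.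
\end{theorem}

The proof passes through the set $\mathrm{Met}^s$ of positive definite elements of the Hilbert space $H^s=H^s(S^2T^*M)\subset C^0$, which is open and convex. For integers $r\ge s$ put $\mathrm{Met}^r=\mathrm{Met}^s\cap H^r$, and put $\mathrm{Met}^\infty=\mathrm{Met}(M)$. A \emph{smooth field of bounded bilinear forms} on $\mathrm{Met}^s$ is a smooth map from $\mathrm{Met}^s$ to the Banach space of bounded bilinear forms on $H^s$; it is invariant if \eqref{eq:inv} holds for $g\in\mathrm{Met}^s$ and $h,k\in H^s$. A smooth field of inner products is a \emph{strong} Riemannian metric if each inner product induces the topology of $H^s$. The geodesic distance, on $\mathrm{Met}^s$ or on $\mathrm{Met}(M)$, is the infimum of the lengths of the piecewise $C^1$ curves in that space that join two points.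

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] $G$ extends to a smooth strong Riemannian metric on $\mathrm{Met}^s$ which is metrically and geodesically complete. On each metric ball, $\|h\|_{H^s}\le C\,G_g(h,h)^{1/2}$ with $C$ uniform on the ball. The metric completion of $\mathrm{Met}(M)$ with its geodesic distance is $\mathrm{Met}^s$.
\item[(ii)] For each $r\in\{s,s+1,\dots,\infty\}$ the geodesic flow restricts to a smooth global flow $\mathbb R\times T\mathrm{Met}^r\to T\mathrm{Met}^r$. In particular $\exp\colon T\mathrm{Met}(M)\to\mathrm{Met}(M)$ is defined everywhere, smooth and $\mathrm{Diff}(M)$-equivariant.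
\item[(iii)] If $B$ is any $\mathrm{Diff}(M)$-invariant smooth field of bounded positive semidefinite symmetric bilinear forms on $\mathrm{Met}^s$, then $B+\varepsilon G$ is a geodesically complete invariant metric on $\mathrm{Met}(M)$ for every $\varepsilon>0$. This applies, for example, to the Ebin metric $B$.
\item[(iv)] For any subgroup $K\subset\mathrm{Diff}(M)$, the space $\mathrm{Met}(M)^K$ of $K$-invariant metrics, if nonempty, is totally geodesic and geodesically complete for the restriction of $G$.
\end{enumerate}
\end{theorem}

The passage through $\mathrm{Met}^s$ is forced by two facts: a strong metric has a Christoffel map by the Riesz theorem, and in a Banach space, unlike a Fr\'echet space, the contraction principle solves smooth ordinary differential equations. Section~\ref{sec:circle} treats the circle by hand. Section~\ref{sec:smooth} shows that $G$ is smooth and invariant on $\mathrm{Met}^s$, Section~\ref{sec:heat} that $\Phi$ bounds the Sobolev constant, and Section~\ref{sec:length} that curves of finite length converge. Section~\ref{sec:geod} constructs the global geodesic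 flow on $\mathrm{Met}^s$, Section~\ref{sec:reg} brings it down to smooth metrics, and Section~\ref{sec:dist} studies the distance.

\section{The circle}\label{sec:circle}

Let $M=\mathbb R/2\pi\mathbb Z$ and $g=e^{2w}d\theta^2$, with length $L=\int e^w\,d\theta$, arc length element $d\sigma=e^wd\theta$ and $\partial_\sigma=e^{-w}\partial_\theta$.

\emph{The weight.} The manifold $(M,g)$ is isometric to $\mathbb R/L\mathbb Z$ and $\Delta=-\partial_\sigma^2$. Write $u=\sum_{k\in\mathbb Z}c_kL^{-1/2}e^{2\pi ik\sigma/L}$, with $\sigma$ measured from $x$, and $\lambda_k=(2\pi k/L)^2$. Then $u(x)=L^{-1/2}\sum c_k$ and $\|P^qu\|^2=\sum(1+\lambda_k)^{2q}|c_k|^2$. The Cauchy--Schwarz inequality, with equality for $c_k$ proportional to $(1+\lambda_k)^{-2q}$, gives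
\[
\Theta_g\equiv\frac{Z(L)}{L},\qquad\Phi(g)=\frac{Z(L)^2}{L},\qquad Z(L)=\sum_{k\in\mathbb Z}\Big(1+\frac{4\pi^2k^2}{L^2}\Big)^{-2q}\ge1 ,
\]
and $Z(L)\to1$ as $L\to0$ by dominated convergence. This explains the square in \eqref{eq:Theta}: as the circle shrinks, $\int\Theta_g\,d\sigma=Z(L)$ stays bounded, while $\int\Theta_g^2\,d\sigma$ and $\sup\Theta_g$ both grow like $1/L$. On a disjoint union of circles, $\Phi$ is the sum of the values for the components, so it detects the collapse of a single component.

\emph{The uniform Sobolev inequality.} The form $d\sigma$ is parallel and has unit length. For $h=a\,d\sigma^2$ we get $|\nabla^jh|_g=|\partial_\sigma^ja|$. For a smooth function $f$ choose $x_0$ with $f(x_0)^2\le L^{-1}\int f^2d\sigma$. Then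
\[
f(x)^2\le f(x_0)^2+\int2|f\,\partial_\sigma f|\,d\sigma\le\Big(1+\frac1L\Big)\int\big(f^2+(\partial_\sigma f)^2\big)\,d\sigma .
\]
Since $1/L\le\Phi(g)$, this gives $\sup|\partial_\sigma^ja|\le G_g(h,h)^{1/2}$ for $j\le s-1$, with constant $1$ for every $g$.

\emph{Curves of finite length.} Let $g(t)=e^{2w(t)}d\theta^2$, $0\le t<T$, be a smooth curve with speed $\ell=G_g(\dot g,\dot g)^{1/2}$ and $\int_0^T\ell\,dt\le\Lambda$. Here $\dot g=2\dot w\,g$, so $a=2\dot w$. First, $|\dot w|\le\ell/2$, so $w$ stays bounded. Next, from $\partial_\theta=e^w\partial_\sigma$,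
\[
2\,\partial_tw_\theta=e^w\partial_\sigma a,\qquad 2\,\partial_tw_{\theta\theta}=e^{2w}\partial_\sigma^2a+e^ww_\theta\,\partial_\sigma a .
\]
The first identity bounds $w_\theta$, and with this bound the second one bounds $w_{\theta\theta}$. In general, applying $\partial_\theta$ repeatedly gives $2\,\partial_t\partial_\theta^jw=\sum_{b=1}^je^{bw}Q_{j,b}\,\partial_\sigma^ba$, where $Q_{j,b}$ is a polynomial in $w_\theta,\dots,\partial_\theta^{j-b}w$ and $Q_{j,j}=1$. The system is triangular: the rate of change of $\partial_\theta^jw$ involves only lower derivatives of $w$. By induction $\sup|\partial_\theta^j\dot w|\le C\ell$ and $\sup|\partial_\theta^jw|\le C$ for $j\le s-1$. For $j=s$ we use $\|\partial_\sigma^sa\|_{L^2(d\sigma)}\le\ell$ in the top term and obtain $\|\partial_\theta^s\dot w\|_{L^2(d\theta)}\le C\ell$. Hence $w(t)$ converges in $H^s$, and $g(t)$ converges to a metric of class $H^s$.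

The general proof has the same three steps. The function $w_\theta$ is the Christoffel symbol of $g$ in the coordinate $\theta$; its role will be played by the difference $S$ between $\nabla^g$ and a background connection. What the circle hides is the second step. There $\Theta_g$ is constant, whereas in general one must exclude that $\Theta_g$ is large only on a set too small to be seen by $\Phi$.

\section{Smoothness and invariance on Sobolev metrics}\label{sec:smooth}

\subsection{Conventions and standard facts}
Fix a smooth background metric $\bar g$ with Levi-Civita connection $\bar\nabla$. For a tensor bundle $V$ and an integer $r\ge0$, $H^r(V)$ is the completion of $C^\infty(V)$ in the norm $\|z\|_{H^r}^2=\sum_{j\le r}\|\bar\nabla^jz\|^2_{L^2(\bar g)}$; equivalently, it is the space of sections whose components in every chart lie in $W^{r,2}_{\mathrm{loc}}$. Since $M$ is compact, $H^r\subset C^j$ continuously if $r-j>n/2$, and $H^r\subset C^{0,\alpha}$ for some $\alpha>0$ if $r>n/2$. Multiplication $C^r\times H^r\to H^r$ is bounded, and each $\varphi^*$, $\varphi\in\mathrm{Diff}(M)$, is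 a bounded linear isomorphism of $H^r$. We also use the $\omega$-lemma \cite{palais}: if $s>n/2$ and $F$ is a smooth fiber-preserving map from an open subset $O$ of a vector bundle $V$ to a vector bundle $W$, then $z\mapsto F\circ z$ is a smooth map from $\{z\in H^s(V):z(M)\subset O\}$ to $H^s(W)$. In particular, with $\rho_g=d\mathrm{vol}_g/d\mathrm{vol}_{\bar g}$, and since $s-J=2N>n/2$,
\begin{equation}\label{eq:omega}
g\mapsto g^{-1},\quad g\mapsto\rho_g,\quad g\mapsto\rho_g^{-1}\quad\text{are smooth from }\mathrm{Met}^s\text{ to }H^s\subset C^J .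
\end{equation}

For tensor fields $U,U'$ we write $U*U'$ for a linear combination, with universal coefficients, of tensors obtained from $U\otimes U'$ by permuting slots and contracting covariant with contravariant slots. No metric enters. Hence every connection on $TM$ satisfies the Leibniz rule $\nabla(U*U')=\nabla U*U'+U*\nabla U'$, and $|U*U'|_\gamma\le C|U|_\gamma|U'|_\gamma$ for every metric $\gamma$, with $C$ independent of $\gamma$.

For $g\in\mathrm{Met}(M)$ let $S=S(g)=\nabla^g-\bar\nabla$, a $(1,2)$-tensor field. Then
\begin{equation}\label{eq:S}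
S^k_{ij}=\tfrac12g^{kl}(\bar\nabla_ig_{jl}+\bar\nabla_jg_{il}-\bar\nabla_lg_{ij}),\quad\text{i.e. }S=g^{-1}*\bar\nabla g,\qquad \nabla U=\bar\nabla U+S*U
\end{equation}
for every tensor field $U$.

Several identities below are proved for smooth data and extended by \emph{density}: $\mathrm{Met}(M)\times C^\infty$ is dense in $\mathrm{Met}^s\times H^s$, so an identity or a non-strict inequality between continuous maps on $\mathrm{Met}^s\times H^s$ holds as soon as it holds for smooth $(g,h)$.

All nonlinear estimates rest on the following count, which is where $s\ge4N$ is needed.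

\begin{lemma}\label{lem:count}
If nonnegative integers $o_1,\dots,o_p$ satisfy $\sum o_i\le s$, then at most one of them exceeds $J$. The operator $\bar\nabla^o$ is bounded from $H^s$ to $C^0$ if $o\le J$, and from $H^s$ to $L^2$ if $o\le s$.
\end{lemma}

\begin{proof}
Two integers exceeding $J$ have sum at least $2J+2=2s-4N+2>s$. If $o\le J$, then $s-o\ge2N>n/2$.
\end{proof}

\subsection{Covariant derivatives}

\begin{lemma}\label{lem:cov}
The maps $g\mapsto\nabla^j$ and $g\mapsto\nabla^jS$, defined for smooth $g$, extend uniquely to smooth maps
\begin{align*}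
&\mathrm{Met}^s\to L(H^s,L^2)\ \ (j\le s),&&\mathrm{Met}^s\to L(H^s,C^0)\ \ (j\le J)&&\text{for }\nabla^j,\\
&\mathrm{Met}^s\to L^2\ \ (j\le s-1),&&\mathrm{Met}^s\to C^0\ \ (j\le J-1)&&\text{for }\nabla^jS .
\end{align*}
\end{lemma}

\begin{proof}
By \eqref{eq:S}, $\nabla U=\bar\nabla U+g^{-1}*\bar\nabla g*U$. By induction and the Leibniz rule for $\bar\nabla$, the tensor $\nabla^jh$ is a universal sum of $*$-products of factors $\bar\nabla^cg^{-1}$, $\bar\nabla^cg$ and one factor $\bar\nabla^bh$, in which the total number of derivatives is $j$. Regard such a product as a multilinear map in its factors $g^{-1},\dots,g,\dots,h\in H^s$. By Lemma~\ref{lem:count}, for $j\le s$ all differentiated factors but at most one lie in $C^0$ and the remaining one lies in $L^2$; for $j\le J$ all lie in $C^0$. So the multilinear map is bounded into $L^2$, respectively $C^0$. Composing with \eqref{eq:omega} gives a smooth map, linear in $h$. The same argument applies to $\nabla^jS$, starting from $S=g^{-1}*\bar\nabla g$; the total number of derivatives is now $j+1$.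
\end{proof}

From now on $\nabla^jh$ and $\nabla^jS$ denote these extensions. We assign \emph{order} $j$ to $\nabla^jh$, order $j+1$ to $\nabla^jS$, and order $0$ to $g^{-1}$. In these terms a factor of order at most $J$ is continuous into $C^0$ and a factor of order at most $s$ is continuous into $L^2$. With Lemma~\ref{lem:count} this gives:

\begin{corollary}\label{cor:prod}
A $*$-product of factors $g^{-1}$, $\nabla^aS$, $\nabla^bh$ is a continuous map $\mathrm{Met}^s\times H^s\to L^2$ if its total order is at most $s$, and a continuous map $\mathrm{Met}^s\times H^s\to C^0$ if its total order is at most $J$.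
\end{corollary}

\subsection{The weight}
The supremum in \eqref{eq:Theta} is taken over a unit ball in a Hilbert space, so it is a squared Hilbert norm. This is why $\Theta_g(x)$, unlike a supremum over $M$, depends smoothly on $g$. To make this precise we need to invert $P_g$ for $g\in\mathrm{Met}^s$. We use interior elliptic regularity in the following form \cite[Theorems 8.8 and 8.10]{GT}: let $\Omega\subset\mathbb R^n$ be a bounded domain, $k\ge0$, let $a^{ij},c\in C^{k+1}(\overline\Omega)$ with $(a^{ij})$ uniformly positive definite, and let $F\in W^{k,2}(\Omega)$; then every weak solution $u\in W^{1,2}(\Omega)$ of $\partial_i(a^{ij}\partial_ju)-cu=F$ lies in $W^{k+2,2}_{\mathrm{loc}}(\Omega)$.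

\begin{lemma}\label{lem:Phi}
For $g\in\mathrm{Met}^s$ the operator $P_g^q\colon H^{2q}\to L^2$ is an isomorphism. The maps $g\mapsto\Theta_g\in C^0(M)$ and $g\mapsto\Phi(g)\in\mathbb R$ are smooth on $\mathrm{Met}^s$.
\end{lemma}

\begin{proof}
We have $P_gu=u-\operatorname{tr}_g(\bar\nabla^2u-S\cdot du)$, where $(S\cdot du)_{ij}=S^k_{ij}\partial_ku$. The maps $g\mapsto g^{-1}\in C^J$ and $g\mapsto S\in H^{s-1}\subset C^{J-1}$ are smooth, and $J-1\ge2q$. So $g\mapsto P_g\in L(H^r,H^{r-2})$ is smooth for $2\le r\le2q$.

Let $r\in\{2,4,\dots,2q\}$. The operator $P_g\colon H^r\to H^{r-2}$ is injective because $\int uP_gu\,d\mathrm{vol}_g=\int(u^2+|du|_g^2)\,d\mathrm{vol}_g$; here we use that $M$ has no boundary. For surjectivity let $f\in H^{r-2}$. The form $\int(uv+\langle du,dv\rangle_g)\,d\mathrm{vol}_g$ is an inner product on $H^1$ equivalent to the standard one, so the Riesz theorem gives $u\in H^1$ with $\int(uv+\langle du,dv\rangle_g)\,d\mathrm{vol}_g=\int fv\,d\mathrm{vol}_g$ for all $v\in H^1$. In a chart, with $\omega=\sqrt{\det(g_{ij})}$, this says that $u$ is a weak solution of $\partial_i(\omega g^{ij}\partial_ju)-\omega u=-\omega f$.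 On a relatively compact subdomain of the chart the equation is uniformly elliptic, its coefficients are of class $C^J$ with $J\ge r$, and its right side lies in $W^{r-2,2}$. The regularity theorem with $k=r-2$ gives $u\in H^r$, and integrating by parts back gives $P_gu=f$.

By the open mapping theorem each $P_g\colon H^r\to H^{r-2}$ is an isomorphism. Inversion is smooth on the set of isomorphisms between two Banach spaces. Composing the $q$ inverses, we see that $g\mapsto P_g^{-q}\in L(L^2,H^{2q})$ is smooth.

Since $2q>n/2$, we have $H^{2q}\subset C^{0,\alpha}$, so the evaluation $\delta_x$ is a bounded functional on $H^{2q}$ and $x\mapsto\delta_x\in(H^{2q})^*$ is norm continuous. Hence $A\mapsto(x\mapsto\delta_x\circ A)$ is a bounded linear map $L(L^2,H^{2q})\to C^0(M,(L^2)^*)$. Write $\delta_x(P_g^{-q}f)=\int\kappa_g(x,y)f(y)\,d\mathrm{vol}_{\bar g}(y)$. Then $g\mapsto\kappa_g\in C^0(M,L^2)$ is smooth. Substituting $u=P_g^{-q}f$ in \eqref{eq:Theta} shows that $\Theta_g(x)$ is the squared norm of $\delta_x\circ P_g^{-q}$ on $L^2(g)$. This functional is represented in $L^2(g)$ by $\kappa_g(x,\cdot)\rho_g^{-1}$,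 so
\begin{equation}\label{eq:Thetanorm}
\Theta_g(x)=\|\delta_x\circ P_g^{-q}\|^2_{L^2(g)^*}=\int\kappa_g(x,y)^2\rho_g(y)^{-1}\,d\mathrm{vol}_{\bar g}(y).
\end{equation}
The right side is a bounded trilinear expression in $\kappa_g,\kappa_g,\rho_g^{-1}$ with values in $C^0(M)$, and $\Phi(g)=\int\Theta_g^2\rho_g\,d\mathrm{vol}_{\bar g}$ is a bounded trilinear expression in $\Theta_g,\Theta_g,\rho_g$.
\end{proof}

\begin{proposition}\label{prop:smooth}
$G$ is an invariant smooth field of bounded inner products on $\mathrm{Met}^s$, and so is the Ebin metric. Their restrictions to $\mathrm{Met}(M)$ are smooth invariant Riemannian metrics.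
\end{proposition}

\begin{proof}
The term $\int\langle\nabla^jh,\nabla^jk\rangle_g\,\rho_g\,d\mathrm{vol}_{\bar g}$ of \eqref{eq:G0} is a bounded multilinear expression in $j+2$ copies of $g^{-1}\in C^0$, in $\rho_g\in C^0$, and in two copies of $\nabla^j\in L(H^s,L^2)$, with values in the bounded bilinear forms on $H^s$. It is smooth in $g$ by \eqref{eq:omega} and Lemma~\ref{lem:cov}. The term $j=0$ is the Ebin metric, which is positive definite. With Lemma~\ref{lem:Phi}, $G$ is a smooth field of bounded inner products.

Let $\varphi\in\mathrm{Diff}(M)$ and let $g,h,k$ be smooth. Then $\varphi$ is an isometry $(M,\varphi^*g)\to(M,g)$, so $\varphi^*$ intertwines $\nabla^g$ with $\nabla^{\varphi^*g}$ and $P_g$ with $P_{\varphi^*g}$, preserves the $L^2$ inner products, and maps $H^{2q}$ onto itself. Therefore $\Theta_{\varphi^*g}=\Theta_g\circ\varphi$, $\Phi(\varphi^*g)=\Phi(g)$, and \eqref{eq:inv} holds for $G$ and for each term of $G^0$. Both sides of \eqref{eq:inv} are continuous on $\mathrm{Met}^s\times H^s\times H^s$, so \eqref{eq:inv} extends by density. The last statement follows by composing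 with the continuous linear inclusion $C^\infty\subset H^s$.
\end{proof}

\section{The weight bounds the Sobolev constant}\label{sec:heat}

The goal of this section is the following estimate, whose constant does not depend on $g$.

\begin{proposition}\label{prop:sup}
There is a constant $C_0$, depending only on $n,q,s$, such that for all $g\in\mathrm{Met}^s$ and $h\in H^s$,
\[
\sup_M|\nabla^jh|_g\le C_0\,G_g(h,h)^{1/2}\quad(j\le J),\qquad\|\nabla^jh\|_{L^2(g)}\le G_g(h,h)^{1/2}\quad(j\le s).
\]
\end{proposition}

The second bound holds because the weight $1+\Phi$ is at least $1$. For the first we cannot use charts or curvature bounds, since no such data are uniform in $g$. What is uniform is the positivity and the semigroup structure of the heat kernel.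

\subsection{The heat kernel on the diagonal}
Let $g$ be smooth and write $dy=d\mathrm{vol}_g(y)$; all $L^2$ norms in this section refer to $g$. On the closed manifold $(M,g)$ there is an orthonormal basis of $L^2$ of smooth real eigenfunctions $\phi_i$ of $\Delta$, with eigenvalues $\lambda_i\ge0$. The heat kernel $p_t(x,y)=\sum_ie^{-t\lambda_i}\phi_i(x)\phi_i(y)$, $t>0$, is smooth and symmetric, and
\[
p_t\ge0,\qquad\int p_t(x,y)\,dy=1,\qquad\int p_t(x,y)p_\tau(y,z)\,dy=p_{t+\tau}(x,z).
\]
Put $d_t(x)=p_t(x,x)=\sum_ie^{-t\lambda_i}\phi_i(x)^2$, which is nonincreasing in $t$, and, for integers $r\ge1$,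
\begin{equation}\label{eq:theta}
\theta_r(x)=\sum_i(1+\lambda_i)^{-r}\phi_i(x)^2=\frac1{(r-1)!}\int_0^\infty t^{r-1}e^{-t}d_t(x)\,dt\ \in[0,\infty].
\end{equation}
The second equality follows from $(1+\lambda)^{-r}=\frac1{(r-1)!}\int_0^\infty t^{r-1}e^{-t(1+\lambda)}dt$ and monotone convergence. A bounded functional on $L^2$ has squared norm equal to the sum of the squares of its values on the $\phi_i$. By \eqref{eq:Thetanorm} and $P_g^{-q}\phi_i=(1+\lambda_i)^{-q}\phi_i$,
\[
\Theta_g=\theta_m,\qquad\Phi(g)=\|\theta_m\|_{L^2}^2 ,
\]
and $\theta_m$ is bounded by Lemma~\ref{lem:Phi}. We shall bound $\sup\theta_{2N}$ by $\|\theta_m\|_{L^2}^2$: the supremum is recovered from the $L^2$ norm at the cost of raising the index from $m$ to $2N=2m+2$.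

\begin{lemma}\label{lem:heat}
There is $C_1=C_1(m)$ such that $\sup_Md_t\le C_1\Phi(g)\,t^{-2m}$ for all smooth $g$ and $0<t\le1$.
\end{lemma}

\begin{proof}
The first step bounds $d_t(x)$ by an average of $d_{t/2}$. By Cauchy--Schwarz in the eigenfunction expansion, $p_{t/2}(y,z)\le d_{t/2}(y)^{1/2}d_{t/2}(z)^{1/2}$. By the semigroup law, positivity, and Cauchy--Schwarz for the probability measure $p_{t/4}(x,y)\,dy$,
\begin{align*}
d_t(x)&=\iint p_{t/4}(x,y)\,p_{t/2}(y,z)\,p_{t/4}(z,x)\,dy\,dz\\
&\le\Big(\int p_{t/4}(x,y)\,d_{t/2}(y)^{1/2}\,dy\Big)^2\le\int p_{t/4}(x,y)\,d_{t/2}(y)\,dy .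
\end{align*}
So a large value of $d_t$ at $x$ forces $d_{t/2}$ to be large on average for this measure. The measure cannot be too concentrated, because its density has squared $L^2$ norm $\int p_{t/4}(x,y)^2dy=d_{t/2}(x)$. With $A_t=\sup_Md_t$, Cauchy--Schwarz in $L^2(dy)$ gives
\begin{equation}\label{eq:chain}
A_t\le A_{t/2}^{1/2}\,\|d_{t/2}\|_{L^2}.
\end{equation}
The second step compares $d_\tau$ with $\theta_m$. From $y^m\le m!\,e^y$ with $y=\tau(1+\lambda)$ we get $e^{-\tau\lambda}\le c\,\tau^{-m}(1+\lambda)^{-m}$ for $0<\tau\le1$, $\lambda\geq 0$, where $c=e\,m!$. Summing over the eigenfunctions,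
\begin{equation}\label{eq:dtheta}
d_\tau\le c\,\tau^{-m}\theta_m\qquad(0<\tau\le1).
\end{equation}
We use \eqref{eq:dtheta} twice. It shows that $\alpha=\sup_{0<t\le1}t^{2m}A_t\le c\sup\theta_m$ is finite, with a bound that depends on $g$. It also shows that $\|d_{t/2}\|_{L^2}\le c\,(2/t)^m\Phi^{1/2}$. Inserting this and $A_{t/2}\le\alpha(2/t)^{2m}$ in \eqref{eq:chain} gives $t^{2m}A_t\le4^mc\,\alpha^{1/2}\Phi^{1/2}$ for $0<t\le1$. Taking the supremum over $t$, $\alpha\le4^mc\,\alpha^{1/2}\Phi^{1/2}$, and since $\alpha<\infty$ we conclude $\alpha\le16^mc^2\,\Phi$.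
\end{proof}

The first power of $\Phi$ is the right one: on a circle of length $L\to0$ we have $d_1\ge1/L$, while $L\,\Phi\to1$.

Insert Lemma~\ref{lem:heat} in \eqref{eq:theta} with $r=2N$, using $d_t\le d_1$ for $t\ge1$. The choice $N=m+1$ makes $t^{2N-1-2m}=t$ integrable at $0$:
\begin{equation}\label{eq:theta2N}
\theta_{2N}(x)\le\frac{C_1\Phi(g)}{(2N-1)!}\Big(\int_0^1t\,dt+\int_1^\infty t^{2N-1}e^{-t}dt\Big)\le2C_1\Phi(g).
\end{equation}

\subsection{From functions to tensors}
The bound \eqref{eq:theta2N} concerns functions. Tensor fields are dominated by functions through the following comparison. Let $\nabla^*\nabla T=-\operatorname{tr}_g\nabla^2T$ be the connection Laplacian, $\mathcal L=1+\nabla^*\nabla$, and $R=(1+\Delta)^{-1}$ on $L^2(M)$. Checking on eigenfunctions, $R=\int_0^\infty e^{-t}e^{-t\Delta}dt$. Since $p_t\ge0$, the operator $R$ maps nonnegative functions to nonnegative functions, and $R1=1$.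

\begin{lemma}\label{lem:kato}
For smooth $g$ and every smooth tensor field $T$, $\ \sup_M|T|_g^2\le2C_1\Phi(g)\,\|\mathcal L^NT\|_{L^2}^2$.
\end{lemma}

\begin{proof}
Let $\epsilon>0$ and $v=\sqrt{|T|^2+\epsilon^2}$, a smooth positive function. Computing $\frac12\Delta(v^2)=\frac12\Delta|T|^2$ in two ways,
\[
v\Delta v-|dv|^2=\langle\nabla^*\nabla T,T\rangle-|\nabla T|^2 .
\]
From $v\,dv=\langle\nabla T,T\rangle$ and $|T|\le v$ we get $|dv|\le|\nabla T|$, hence $v\Delta v\le\langle\nabla^*\nabla T,T\rangle$. Adding $v^2=|T|^2+\epsilon^2$ gives $v(1+\Delta)v\le\langle\mathcal LT,T\rangle+\epsilon^2\le v(|\mathcal LT|+\epsilon)$. Divide by $v$ and apply $R$: $v\le R|\mathcal LT|+\epsilon$ almost everywhere. As $\epsilon\to0$, $|T|\le R|\mathcal LT|$. Applying this to $\mathcal LT,\dots,\mathcal L^{N-1}T$ and using the positivity of $R$ again, $|T|\le R^Nf$ almost everywhere, where $f=|\mathcal L^NT|$.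

Write $f=\sum f_i\phi_i$. By Cauchy--Schwarz, the partial sums of $R^Nf=\sum_i(1+\lambda_i)^{-N}f_i\phi_i$ are bounded at each $x$ by $\theta_{2N}(x)^{1/2}\|f\|_{L^2}$, hence by $(2C_1\Phi)^{1/2}\|f\|_{L^2}$. They converge to $R^Nf$ in $L^2$, so $R^Nf$ obeys the same bound almost everywhere. Then so does $|T|$, and $|T|$ is continuous.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sup}]
Let $g,h$ be smooth and $j\le J$. Since $\nabla$ commutes with $g$-traces, $(\nabla^*\nabla)^iT$ is, up to sign, an $i$-fold trace of $\nabla^{2i}T$. A trace over two slots increases the norm by at most the factor $\sqrt n$, so $|(\nabla^*\nabla)^iT|\le n^{i/2}|\nabla^{2i}T|$. For $T=\nabla^jh$ the binomial formula gives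
\[
\|\mathcal L^N\nabla^jh\|_{L^2}\le\sum_{i=0}^N\binom Ni n^{i/2}\|\nabla^{j+2i}h\|_{L^2},
\]
and $j+2i\le J+2N=s$; this is the reason for the definition of $J$. By Lemma~\ref{lem:kato}, $\sup|\nabla^jh|_g^2\le C_0^2\,\Phi(g)\,G^0_g(h,h)\le C_0^2\,G_g(h,h)$ with $C_0^2=2C_1\sum_i\binom Ni^2n^i$. Both sides are continuous on $\mathrm{Met}^s\times H^s$ by Lemma~\ref{lem:cov} and Proposition~\ref{prop:smooth}, so the inequality extends by density.
\end{proof}

\section{Curves of finite length}\label{sec:length}

Proposition~\ref{prop:sup} controls $h$ in terms of $g$ and $\nabla^g$, which move along a curve. To obtain convergence in $H^s$ we must control $h$ in terms of the fixed $\bar g$ and $\bar\nabla$. The passage between the two is governed by $S$ and its derivatives, so we need a formula that converts $\bar\nabla$ into $\nabla$, and a formula for the evolution of $\nabla^jS$.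

\begin{lemma}\label{lem:formulas}
For $(g,h)\in\mathrm{Met}^s\times H^s$ the following identities hold:
\begin{align}
\bar\nabla^jh&=\sum\nabla^{a_1}S*\cdots*\nabla^{a_p}S*\nabla^bh,\quad\textstyle\sum_i(a_i+1)+b=j\quad(j\le s,\ \text{in }L^2),\label{eq:convert}\\
D(\nabla^jS)(g)[h]&=g^{-1}*\nabla^{j+1}h+\sum_{a+b=j-1}g^{-1}*\nabla^{a+1}h*\nabla^bS\quad(j\le s-1,\ \text{in }L^2).\label{eq:evolve}
\end{align}
For $j\le J-1$, identity \eqref{eq:evolve} holds in $C^0$.
\end{lemma}

\begin{proof}
Let $g,h$ be smooth. Identity \eqref{eq:convert} follows by induction on $j$ from $\bar\nabla U=\nabla U-S*U$ and the Leibniz rule for $\nabla$: each application of $\bar\nabla$ raises the total order by one.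

For \eqref{eq:evolve} let a dot denote the derivative at $t=0$ along $g+th$. Then $\dot S$ is the derivative of the connection $\nabla^{g+th}$, and it is symmetric. Differentiating $\nabla g=0$ gives $(\nabla_Xh)(Y,Z)=g(\dot S(X,Y),Z)+g(Y,\dot S(X,Z))$. Adding this identity for $(X,Y,Z)$ and $(Y,X,Z)$ and subtracting it for $(Z,X,Y)$,
\[
2g(\dot S(X,Y),Z)=(\nabla_Xh)(Y,Z)+(\nabla_Yh)(X,Z)-(\nabla_Zh)(X,Y).
\]
Thus $\dot S=g^{-1}*\nabla h$, which is the case $j=0$, and $\nabla^a\dot S=g^{-1}*\nabla^{a+1}h$ because $\nabla g^{-1}=0$. For a $t$-dependent tensor field $U$, \eqref{eq:S} gives $(\nabla U)^{\cdot}=\nabla\dot U+\dot S*U$. With $U=\nabla^jS$, the identity for $j$ and the Leibniz rule give the identity for $j+1$; the new term $\dot S*\nabla^jS$ is the one with $a=0$, $b=j$.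

The left sides are continuous on $\mathrm{Met}^s\times H^s$ into the stated spaces, by Lemmas~\ref{lem:count} and~\ref{lem:cov}. Every term on the right has total order $j$ in \eqref{eq:convert} and $j+1$ in \eqref{eq:evolve}, so the right sides are continuous by Corollary~\ref{cor:prod}. The identities extend by density.
\end{proof}

As on the circle, \eqref{eq:evolve} is triangular: only $\nabla^bS$ with $b<j$ appear on the right.

\begin{proposition}\label{prop:length}
Let $0<T\le\infty$, and let $g\colon[0,T)\to\mathrm{Met}^s$ be continuous and piecewise $C^1$, with finitely many pieces on each compact subinterval. Let $\ell=G_g(\dot g,\dot g)^{1/2}$ and suppose $\int_0^T\ell\,dt\le\Lambda<\infty$. Then there is a constant $C$, depending only on $g(0)$, $\Lambda$ and the fixed data $M,\bar g,q,s$, such that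
\begin{equation}\label{eq:strong}
\|k\|_{H^s}\le C\,G_{g(t)}(k,k)^{1/2}\qquad\text{for all }t\in[0,T),\ k\in H^s .
\end{equation}
Moreover $g(t)$ converges in $H^s$ to an element of $\mathrm{Met}^s$ as $t\to T$.
\end{proposition}

\begin{proof}
Write $h=\dot g$, and let $C$ denote changing constants of the stated type.

\emph{Step 1: the metrics stay equivalent.} By \eqref{eq:log} and Proposition~\ref{prop:sup} with $j=0$, $e^{-C_0\Lambda}g(0)\le g(t)\le e^{C_0\Lambda}g(0)$. Since $M$ is compact, $C^{-1}\bar g\le g(t)\le C\bar g$. So pointwise norms of tensors of a given type, and volume densities, of $g(t)$ and $\bar g$ agree up to constant factors, and $|g^{-1}|_{\bar g}\le C$. Proposition~\ref{prop:sup} now gives, for $g=g(t)$ and $k\in H^s$,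
\begin{equation}\label{eq:supbar}
\sup|\nabla^bk|_{\bar g}\le C\,G_g(k,k)^{1/2}\ \ (b\le J),\qquad\|\nabla^bk\|_{L^2(\bar g)}\le C\,G_g(k,k)^{1/2}\ \ (b\le s).
\end{equation}

\emph{Step 2: the derivatives of $S$ stay bounded.} Let $X_j=C^0$ for $j\le J-1$ and $X_j=L^2$ for $J\le j\le s-1$, with norms defined by $\bar g$, and let $\mu_j(t)=\|\nabla^jS(g(t))\|_{X_j}$. By Lemma~\ref{lem:cov}, $t\mapsto\nabla^jS$ is continuous and piecewise $C^1$ into $X_j$, with derivative given by \eqref{eq:evolve}. We claim that this derivative has $X_j$-norm at most $C\ell\,(1+\sum_{b<j}\mu_b)$.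

If $j\le J-1$, all derivatives of $h$ in \eqref{eq:evolve} have order at most $j+1\le J$ and all $b$ are at most $J-1$, so the claim follows from the first bound in \eqref{eq:supbar}. Let $J\le j\le s-1$. The term $g^{-1}*\nabla^{j+1}h$ has $L^2$ norm at most $C\ell$ since $j+1\le s$. Consider a term of the sum. If $a+1\le J$, its $L^2$ norm is at most $C\sup|\nabla^{a+1}h|\cdot\|\nabla^bS\|_{L^2}\le C\ell\mu_b$, where for $b\le J-1$ we use that $\bar g$ has finite volume. If $a+1>J$, then $b+1\le J$ by Lemma~\ref{lem:count}, since the two orders add up to $j+1\le s$; the $L^2$ norm is at most $C\|\nabla^{a+1}h\|_{L^2}\sup|\nabla^bS|\le C\ell\mu_b$. This proves the claim.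

Integrating, $\mu_j(t)\le\mu_j(0)+C\int_0^t\ell\,(1+\sum_{b<j}\mu_b)$. The numbers $\mu_j(0)$ depend only on $g(0)$, so induction on $j$ gives $\mu_j(t)\le C$ for all $j\le s-1$.

\emph{Step 3: conversion.} Apply \eqref{eq:convert} to $(g(t),k)$ with $j\le s$. In each term at most one factor has order greater than $J$. Estimate that factor in $L^2$ and all others in $C^0$, by Step 2 for the factors $\nabla^aS$ and by \eqref{eq:supbar} for the single factor $\nabla^bk$. This gives \eqref{eq:strong}. With $k=h$ we get $\int_0^T\|\dot g\|_{H^s}dt\le C\Lambda$, so $g(t)$ converges in $H^s$, hence uniformly. The limit is at least $C^{-1}\bar g$ by Step 1.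
\end{proof}

For a constant curve, \eqref{eq:strong} says that $G_g$ dominates the $H^s$ norm. Together with Proposition~\ref{prop:smooth} this gives:

\begin{corollary}\label{cor:strong}
$G$ is a smooth strong Riemannian metric on $\mathrm{Met}^s$.
\end{corollary}

\section{The geodesic flow on $\mathrm{Met}^s$}\label{sec:geod}

The rest of the argument uses only invariance, smoothness and a lower bound by $G$. To cover Theorem~\ref{thm:B}(iii) at the same time, call $G'$ \emph{admissible} if it is an invariant smooth field of bounded symmetric bilinear forms on $\mathrm{Met}^s$ with $G'\ge\varepsilon G$ for some $\varepsilon>0$. Both $G$ and $B+\varepsilon G$ are admissible.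

\begin{proposition}\label{prop:flow}
Let $G'$ be admissible. Then $G'$ is strong, and there is a smooth map $g\mapsto\Gamma_g$ from $\mathrm{Met}^s$ to the bounded symmetric bilinear maps $H^s\times H^s\to H^s$ that satisfies \eqref{eq:christoffel} for $G'$ and all $h,k,l\in H^s$. The equation $\ddot g+\Gamma_g(\dot g,\dot g)=0$ has a smooth global flow $E\colon\mathbb R\times T\mathrm{Met}^s\to T\mathrm{Met}^s$, and for all $\varphi\in\mathrm{Diff}(M)$
\begin{equation}\label{eq:equi}
\Gamma_{\varphi^*g}(\varphi^*h,\varphi^*k)=\varphi^*\Gamma_g(h,k),\qquad E_t(\varphi^*g,\varphi^*h)=\varphi^*E_t(g,h).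
\end{equation}
\end{proposition}

\begin{proof}
Each $G'_g$ is bounded and, by Corollary~\ref{cor:strong}, bounded below by a multiple of $\|\cdot\|_{H^s}^2$. So $G'$ is strong, and by the Riesz theorem $h\mapsto G'_g(h,\cdot)$ is an isomorphism $H^s\to(H^s)^*$. It depends smoothly on $g$, and so does its inverse. The right side of \eqref{eq:christoffel} is a bounded trilinear form in $(h,k,l)$, symmetric in $(h,k)$ and smooth in $g$. Applying the inverse isomorphism in the variable $l$ defines $\Gamma$. Adding \eqref{eq:christoffel} for $(h,k,l)$ and $(h,l,k)$ gives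
\begin{equation}\label{eq:metric}
DG'(g)[h](k,l)=G'_g(\Gamma_g(h,k),l)+G'_g(k,\Gamma_g(h,l)).
\end{equation}

The geodesic equation is the smooth vector field $(g,h)\mapsto(h,-\Gamma_g(h,h))$ on the open set $T\mathrm{Met}^s=\mathrm{Met}^s\times H^s$. Recall that a smooth vector field on an open subset $O$ of a Banach space has unique maximal integral curves, that its flow is smooth on an open subset of $\mathbb R\times O$, and that a maximal integral curve whose interval has a finite endpoint cannot converge to a point of $O$ at that endpoint. Suppose that a geodesic $g$ is maximal forward in time on $[0,T)$ with $T<\infty$. By \eqref{eq:metric},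
\[
\tfrac d{dt}G'_g(\dot g,\dot g)=DG'(g)[\dot g](\dot g,\dot g)+2G'_g(\ddot g,\dot g)=2G'_g(\Gamma_g(\dot g,\dot g)+\ddot g,\dot g)=0 .
\]
So the $G'$-speed is constant, the $G$-speed is bounded, and the $G$-length is finite. By Proposition~\ref{prop:length}, $g(t)\to g_T\in\mathrm{Met}^s$ and $\|\dot g\|_{H^s}\le\beta$ for some $\beta$. The norm of $\Gamma_g$ is bounded near $g_T$, so $\|\ddot g\|_{H^s}\le\|\Gamma_g\|\beta^2$ is bounded near $T$, and $\dot g(t)$ converges as well. Thus $(g,\dot g)$ converges in $T\mathrm{Met}^s$, a contradiction. The curve $t\mapsto g(-t)$ is again a geodesic, so geodesics also exist for all negative times.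

The map $\varphi^*$ is a bounded linear isomorphism of $H^s$ that preserves $\mathrm{Met}^s$. Differentiating \eqref{eq:inv} in $g$ gives $DG'(\varphi^*g)[\varphi^*l](\varphi^*h,\varphi^*k)=DG'(g)[l](h,k)$. By \eqref{eq:christoffel} and \eqref{eq:inv},
\[
G'_{\varphi^*g}\big(\Gamma_{\varphi^*g}(\varphi^*h,\varphi^*k),\varphi^*l\big)=G'_g(\Gamma_g(h,k),l)=G'_{\varphi^*g}\big(\varphi^*\Gamma_g(h,k),\varphi^*l\big)
\]
for all $l$, and $\varphi^*l$ ranges over $H^s$. This is the first identity in \eqref{eq:equi}. It shows that $\varphi^*$ maps geodesics to geodesics, and the second identity follows from uniqueness.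
\end{proof}

\section{Regularity from invariance}\label{sec:reg}

A geodesic with smooth initial data is so far only a curve in $\mathrm{Met}^s$, and $G$ controls only $s$ derivatives. Invariance, which was the obstacle in Section~\ref{sec:tension}, now supplies the missing regularity. On the circle the mechanism is visible in one line: if a smooth map $f\colon H^s(S^1)\to H^s(S^1)$ commutes with rotations, then differentiating $f(z(\cdot+\epsilon))=f(z)(\cdot+\epsilon)$ at $\epsilon=0$ gives $\partial_\theta f(z)=Df(z)[\partial_\theta z]$, which lies in $H^s$ when $z\in H^{s+1}$. In general, flows of vector fields replace the rotations.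

\begin{lemma}\label{lem:reg}
Let $V,W$ be finite direct sums of tensor bundles (such as $S^2T^*M$), let $U\subset H^s(V)$ be open and $\mathrm{Diff}(M)$-invariant, let $Q$ be a finite-dimensional manifold, and let $f\colon Q\times U\to H^s(W)$ be smooth with $f(p,\varphi^*z)=\varphi^*f(p,z)$ for all $\varphi\in\mathrm{Diff}(M)$. Then $f$ restricts to smooth maps $Q\times(U\cap H^r)\to H^r(W)$ for all integers $r\ge s$, and to a smooth map $Q\times(U\cap C^\infty)\to C^\infty(W)$.
\end{lemma}

\begin{proof}
\emph{Flows acting on Sobolev spaces.} Let $X$ be a smooth vector field, with flow $\varphi_\epsilon\in\mathrm{Diff}(M)$ defined for all $\epsilon$ since $M$ is compact without boundary. Let $r\ge0$. The operators $\varphi_\epsilon^*$, $|\epsilon|\le1$, are uniformly bounded on $H^r$, because the derivatives of $\varphi_\epsilon$ and $\varphi_\epsilon^{-1}=\varphi_{-\epsilon}$ up to order $r+1$ are uniformly bounded. For smooth $z$ the curve $\epsilon\mapsto\varphi_\epsilon^*z$ is continuous in $H^r$, so by density this holds for all $z\in H^r$. For $z\in H^{r+1}$,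
\begin{equation}\label{eq:lie}
\varphi_\epsilon^*z-z=\int_0^\epsilon\varphi_\sigma^*L_Xz\,d\sigma\quad\text{in }H^r,
\end{equation}
since this holds for smooth $z$ and both sides are continuous from $H^{r+1}$ to $H^r$. Hence $\epsilon\mapsto\varphi_\epsilon^*z$ is $C^1$ into $H^r$ with derivative $L_Xz$ at $0$.

\emph{Lie derivatives detect one more derivative.} Choose finitely many charts containing relatively compact coordinate balls $V_\alpha$ that cover $M$, and cutoff functions $\chi_\alpha$ with compact support in the chart and $\chi_\alpha=1$ on $V_\alpha$. Put $X_{\alpha,i}=\chi_\alpha\partial_i$. On $V_\alpha$ the field $X_{\alpha,i}$ has constant coefficients, so $L_{X_{\alpha,i}}w=\partial_iw$ componentwise. Using a partition of unity subordinate to $(V_\alpha)$, we see that if $w\in H^r$ and all $L_{X_{\alpha,i}}w\in H^r$, then $w\in H^{r+1}$ and $\|w\|_{H^{r+1}}\le C(\|w\|_{H^r}+\sum_{\alpha,i}\|L_{X_{\alpha,i}}w\|_{H^r})$. Thus $\iota\colon w\mapsto(w,(L_{X_{\alpha,i}}w)_{\alpha,i})$ is an isomorphism of $H^{r+1}$ onto a closed subspace of a finite power of $H^r$, and it has a bounded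 left inverse $\pi$, namely $\iota^{-1}$ composed with the orthogonal projection.

\emph{Induction.} Assume that $f\colon Q\times(U\cap H^r)\to H^r$ is smooth for some $r\ge s$, and let $z\in U\cap H^{r+1}$. The curve $\varphi_\epsilon^*z$ lies in $U\cap H^r$ and is $C^1$ into $H^r$, so $f(p,\varphi_\epsilon^*z)$ has derivative $D_2f(p,z)[L_Xz]\in H^r$ at $\epsilon=0$. It equals $\varphi_\epsilon^*f(p,z)$, which by \eqref{eq:lie} one level lower has derivative $L_Xf(p,z)$ in $H^{r-1}$. Therefore
\[
L_Xf(p,z)=D_2f(p,z)[L_Xz]\in H^r ,
\]
and the right side is a smooth function of $(p,z)\in Q\times(U\cap H^{r+1})$ with values in $H^r$, since $L_X\colon H^{r+1}\to H^r$ is bounded. Taking $X=X_{\alpha,i}$ shows that $f(p,z)\in H^{r+1}$ and that $\iota\circ f$ is smooth on $Q\times(U\cap H^{r+1})$. Hence $f=\pi\circ\iota\circ f$ is smooth into $H^{r+1}$.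

\emph{Smooth sections.} On $Q\times(U\cap C^\infty)$ the map $f$ takes values in $\bigcap_rH^r(W)=C^\infty(W)$ and is smooth into each $H^r(W)$. The topology of $C^\infty(W)$ is given by the norms $\|\cdot\|_{H^r}$. A difference quotient of $f$ lies in $C^\infty(W)$ and converges in every $H^r$, to the same limit, so it converges in $C^\infty(W)$; the resulting derivative is continuous into every $H^r$, hence into $C^\infty(W)$. The same argument applies to each successive derivative.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and of Theorem~\ref{thm:B}(ii)--(iv)]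
Let $G'$ be admissible, with $\Gamma$ and $E$ as in Proposition~\ref{prop:flow}. Its restriction to $\mathrm{Met}(M)$ is a smooth invariant Riemannian metric. By \eqref{eq:equi} and Lemma~\ref{lem:reg}, with $Q$ a point and $U=\mathrm{Met}^s\times H^s\times H^s$, the map $\Gamma$ restricts to a smooth map $\mathrm{Met}(M)\times C^\infty\times C^\infty\to C^\infty$, and it satisfies \eqref{eq:christoffel}. So the Levi-Civita connection $D\eta[\xi]+\Gamma(\xi,\eta)$ exists; it is torsion-free because $\Gamma$ is symmetric, and it is metric by \eqref{eq:metric}.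

By \eqref{eq:equi} and Lemma~\ref{lem:reg}, with $Q=\mathbb R$, $U=T\mathrm{Met}^s$ and $f=E$, the flow restricts to smooth maps $\mathbb R\times T\mathrm{Met}^r\to T\mathrm{Met}^r$ for $s\le r\le\infty$. For smooth $(g_0,h_0)$ write $E_t(g_0,h_0)=(g(t),h(t))$. Then $g\colon\mathbb R\to\mathrm{Met}(M)$ is a smooth curve. Its derivatives in $C^\infty$ agree with those in $H^s$, so $\dot g=h$, $\ddot g+\Gamma_g(\dot g,\dot g)=0$, $g(0)=g_0$ and $\dot g(0)=h_0$. A geodesic in $\mathrm{Met}(M)$ is also one in $\mathrm{Met}^s$, so it is determined by its initial data, and the restriction of $E$ is the geodesic flow of $\mathrm{Met}(M)$.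

With $G'=G$ this proves Theorem~\ref{thm:A}. It also proves (ii), since $\exp(g,h)$ is the first component of $E_1(g,h)$, which is equivariant by \eqref{eq:equi}. With $G'=B+\varepsilon G$ it proves (iii); the Ebin metric is allowed as $B$ by Proposition~\ref{prop:smooth}.

For (iv), $\mathrm{Met}(M)^K$ is open in the closed subspace $C^\infty(S^2T^*M)^K$ of $K$-invariant tensor fields. By \eqref{eq:equi}, $\Gamma_g(h,k)$ is $K$-invariant when $g,h,k$ are. It satisfies \eqref{eq:christoffel} in particular for $K$-invariant $l$, so the restriction of $\Gamma$ is the Christoffel map of the restricted metric. By \eqref{eq:equi} again, $E_t(g_0,h_0)$ is $K$-invariant for all $t\in\mathbb R$ when $(g_0,h_0)$ is. Thus geodesics of $\mathrm{Met}(M)$ that start tangent to $\mathrm{Met}(M)^K$ stay in it for all time, and they are the geodesics of the restricted metric.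
\end{proof}

\section{The geodesic distance}\label{sec:dist}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
The extension is strong by Corollary~\ref{cor:strong} and geodesically complete by Proposition~\ref{prop:flow}. Let $\operatorname{dist}$ be the geodesic distance of $\mathrm{Met}^s$. It is finite because $\mathrm{Met}^s$ is convex, and it is symmetric and satisfies the triangle inequality. Proposition~\ref{prop:length} applies to curves on compact intervals, extended by a constant curve.

\emph{The estimate on balls.} If $\operatorname{dist}(g_0,g)<\Lambda$, then $g$ lies on a curve of length less than $\Lambda$ that starts at $g_0$, and \eqref{eq:strong} holds at $g$ with $C=C(g_0,\Lambda)$.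

\emph{The topology.} Integrating \eqref{eq:strong} along curves of length less than $1$ from $g_0$ to $g$ gives $\|g-g_0\|_{H^s}\le C(g_0,1)\operatorname{dist}(g_0,g)$ whenever $\operatorname{dist}(g_0,g)<1$. So $\operatorname{dist}$ separates points, and $\operatorname{dist}$-convergence implies $H^s$-convergence. Conversely, by continuity of $G$ there are an $H^s$-ball around $g_0$ in $\mathrm{Met}^s$ and a constant $C'$ with $G_g(h,h)^{1/2}\le C'\|h\|_{H^s}$ on the ball. For $g$ in the ball, the straight segment from $g_0$ to $g$ has length at most $C'\|g-g_0\|_{H^s}$. Hence $\operatorname{dist}$ induces the $H^s$ topology.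

\emph{Completeness.} Given a $\operatorname{dist}$-Cauchy sequence, choose a subsequence with $\operatorname{dist}(g_i,g_{i+1})<2^{-i}$ and curves of length less than $2^{-i}$ from $g_i$ to $g_{i+1}$, parametrized on $[i,i+1]$. Their concatenation has finite length, so by Proposition~\ref{prop:length} it converges in $H^s$ to some $g_\infty\in\mathrm{Met}^s$. Then $g_i\to g_\infty$ in $\operatorname{dist}$, and the whole Cauchy sequence converges to $g_\infty$.

\emph{The completion of $\mathrm{Met}(M)$.} Let $\operatorname{dist}^\infty$ be the geodesic distance of $\mathrm{Met}(M)$. Since $\mathrm{Met}(M)$ is dense in the complete space $(\mathrm{Met}^s,\operatorname{dist})$, it suffices to show that $\operatorname{dist}^\infty=\operatorname{dist}$ on $\mathrm{Met}(M)$. Curves in $\mathrm{Met}(M)$ are curves in $\mathrm{Met}^s$, so $\operatorname{dist}\le\operatorname{dist}^\infty$. For the reverse inequality let $\gamma\colon[0,1]\to\mathrm{Met}^s$ be piecewise $C^1$ with smooth endpoints; we approximate it by curves of smooth metrics. The Gram--Schmidt process, applied to a sequence of smooth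 sections that is dense in $H^s$, gives an orthonormal basis of $H^s$ consisting of smooth sections. Let $A_\nu$ be the orthogonal projection onto the span of the first $\nu$ basis elements. The $A_\nu$ have norm at most $1$ and converge strongly to the identity, hence uniformly on compact subsets of $H^s$. The images of $\gamma$ and of $\dot\gamma$ on each of the finitely many pieces are compact, so $A_\nu\gamma\to\gamma$ and $A_\nu\dot\gamma\to\dot\gamma$ uniformly in $H^s$. For large $\nu$ the curve $A_\nu\gamma$ therefore lies in the open set $\mathrm{Met}^s$. It is piecewise $C^1$ in a finite-dimensional space of smooth sections, so it is a piecewise $C^1$ curve in $\mathrm{Met}(M)$. Its length tends to that of $\gamma$, because $(g,h)\mapsto G_g(h,h)^{1/2}$ is continuous and $(\gamma,\dot\gamma)$ has compact image on each piece. The straight segments from $\gamma(0)$ to $A_\nu\gamma(0)$ and from $A_\nu\gamma(1)$ to $\gamma(1)$ lie in the convex set $\mathrm{Met}(M)$, and their lengths tend to $0$ by the local bound on $G$ above. Hence $\operatorname{dist}^\infty(\gamma(0),\gamma(1))$ is at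 most the length of $\gamma$, and $\operatorname{dist}^\infty\le\operatorname{dist}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GT} Gilbarg and Trudinger, Theorems 8.8 and 8.10.

\bibitem{cabin} Report of the workshop ``Math in the cabin'', Bad Gastein, July 16 -- July 22, 2014,
\texttt{https://hal.archives-ouvertes.fr/hal-01076953/file/report.pdf}.

\bibitem{palais} Palais, \emph{Foundations of Global Non-linear Analysis}.

\end{thebibliography}
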